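# Cutting All the Edges of a Polytope

## 1. The simplex

A $d$-polytope is a convex polytope of dimension $d$ in Euclidean space $E^d$. In these notes $d\ge 1$, "face" always means nonempty face, and $P$ counts as a face of itself unless we say "proper".

**Definition (cut, cut-number).** A *cut* of a $d$-polytope $P$ is a set of edges of $P$ that can be intersected simultaneously by a hyperplane missing all vertices of $P$. The *cut-number* $m(P)$ is the least number of cuts that cover all edges of $P$.

For example, a line that misses the vertices of a convex $n$-gon either misses the polygon or crosses exactly two edges. Hence a triangle needs at least $\lceil 3/2\rceil=2$ cuts, and two lines suffice, one cutting off a vertex and one cutting the remaining edge.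

Given hyperplanes $H_1,\dots,H_m$ in $E^d$, the connected components of $E^d\setminus\bigcup_jH_j$ are called *cells*. Write $H_j=\{\ell_j=0\}$ with $\ell_j$ affine. The points with a given sign vector $(\operatorname{sign}\ell_1,\dots,\operatorname{sign}\ell_m)\in\{+,-\}^m$ form a convex set, so the cells are exactly the nonempty sets of this form. In particular, cells are convex and there are at most $2^m$ of them.

Let $T^d$ be a $d$-dimensional simplex.

**Proposition 1.** $m(T^d)=\lceil\log_2(d+1)\rceil$.

*Proof.* Suppose hyperplanes $H_1,\dots,H_m$ miss the vertices and cut all edges. If two vertices lay in the same cell, the segment between them would lie in that cell, because the cell is convex. In a simplex this segment is an edge, and it would be uncut. So the $d+1$ vertices lie in distinct cells, and $d+1\le 2^m$.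

Conversely, let $m=\lceil\log_2(d+1)\rceil$ and give the vertices distinct sign vectors in $\{+,-\}^m$. The vertices are affinely independent, so for each $j$ there is an affine function $\ell_j$ on $E^d$ whose value at each vertex has the prescribed $j$-th sign, and we can also prescribe that these values have pairwise distinct absolute values. There are at least two vertices, so $\ell_j$ is not constant, and $\{\ell_j=0\}$ is a hyperplane missing all vertices. The two ends of any edge have different sign vectors, so some $\ell_j$ changes sign along the edge. $\square$

What changes when $P$ is any $d$-polytope? The problem, from "How To Cut All Edges Of A Polytope?" (https://faculty.washington.edu/moishe/branko/BG87.Cut.All.Edges.pdf), is to prove or disprove the conjecture that the simplex is always the cheapest case. The conjecture is true.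

**Theorem 2.** Every $d$-polytope $P$ satisfies
$$m(P)\ \ge\ m(T^d)=\lceil\log_2(d+1)\rceil .$$

The lower bound for the simplex used that any two vertices are joined by an edge. For general $P$ this is false, and we have to see what can replace it.

## 2. Colorings, facets, and where they stop

Suppose $m$ hyperplanes cut all edges of $P$. The two ends of an edge lie in different cells, so "vertex $\mapsto$ its cell" is a proper coloring of the graph of $P$ with at most $2^m$ colors. Hence $2^m$ is at least the chromatic number of the graph. For the simplex this is Proposition 1. But the graph of the $d$-cube is bipartite (color by the parity of the coordinate sum), so for the cube we learn only $m\ge1$.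

The exact point of failure is that two nonadjacent vertices may share a cell. Take the square with vertices $(0,0),(1,0),(1,1),(0,1)$ and the lines $x+y=\tfrac12$ and $x+y=\tfrac32$. The first cuts both edges at $(0,0)$, the second both edges at $(1,1)$, so all edges are cut. The vertices $(1,0)$ and $(0,1)$ lie in the same cell. Still, exactly $3=d+1$ cells contain vertices.

Another attempt is to restrict to a facet $F$. The hyperplanes that meet $F$ restrict to hyperplanes of $\operatorname{aff}F$ missing the vertices of $F$, so $m(P)\ge m(F)$, and by induction on dimension we would get $m(P)\ge\lceil\log_2 d\rceil$. This equals $\lceil\log_2(d+1)\rceil$ unless $d$ is a power of $2$. The attempt is stuck exactly there. For $d=2$ we counted by hand: every polygon needs at least $2$ cuts. For $d=3$ we restrict to a polygonal facet and get $2$, as required. For $d=4$ we need $3$, and a facet gives only $2$.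

Here is what would suffice for $d=4$: a single hyperplane $H_1$ must always miss some $2$-face. That $2$-face then has to be cut by the remaining hyperplanes, of which there must be at least two. In general, it suffices to know that a hyperplane missing the vertices of an $n$-polytope always misses a face of dimension at least $\frac{n-1}2$. Indeed, if $m$ hyperplanes cut all edges of some polytope of dimension $d\ge2^m$, choose such an example with $m$ minimal. Here $m\ge1$, because with no hyperplanes an edge stays uncut. A face missed by $H_m$ of dimension at least $\lceil\frac{2^m-1}{2}\rceil=2^{m-1}$ would have all its edges cut by the other $m-1$ hyperplanes, contradicting minimality.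

So the question is about one hyperplane, and the simplex tells us what to hope for. If $H$ meets $T^d$ and misses its vertices, the vertices on one side span a face $A$, those on the other side span a face $B$. If there are $p$ and $q$ of them, then $\dim A+\dim B=(p-1)+(q-1)=d-1$, and no proper face contains both $A$ and $B$.

## 3. The splitting theorem, and how it gives the bound

**Definition (join).** For faces $A,B$ of $P$, the *join* $A\vee B$ is the smallest face of $P$ containing $A\cup B$, that is, the intersection of all faces of $P$ containing $A\cup B$.

In a square with vertices $a,b,c,e$ in cyclic order, $a\vee b$ is the edge $ab$, while $a\vee c$ is the whole square.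

**Theorem 3 (splitting).** Let $P$ be a $d$-polytope, $d\ge1$, and let $H$ be a hyperplane that meets $P$ and misses all its vertices. Then there are faces $A,B$ of $P$, lying strictly on opposite sides of $H$, with
$$\dim A+\dim B=d-1\qquad\text{and}\qquad A\vee B=P .$$

We postpone the proof, which is the heart of the matter, and see first that this is enough. The condition $A\vee B=P$ is not needed for the bound itself, but it gives a sharper conclusion. It will also turn out to be what makes the proof work.

**Theorem 4 (iterated splitting).** Let $H_1,\dots,H_m$ be hyperplanes missing all vertices of the $d$-polytope $P$. Then there are faces $F_1,\dots,F_N$ of $P$, contained in pairwise distinct cells of $E^d\setminus\bigcup_jH_j$, with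
$$\sum_{i=1}^N(\dim F_i+1)=d+1, \tag{1}$$
and no proper face of $P$ contains all the $F_i$.

*Proof, assuming Theorem 3.* We use induction on $m$. For $m=0$ there is one cell, and $F_1=P$ works.

Suppose $F_1,\dots,F_N$ work for $H_1,\dots,H_{m-1}$. If $H_m$ misses $F_i$, keep $F_i$. If $H_m$ meets $F_i$, then $F_i$ is not a vertex, since $H_m$ misses vertices, so $\dim F_i\ge1$. Also $H_m$ does not contain $\operatorname{aff}F_i$, so $H_m\cap\operatorname{aff}F_i$ is a hyperplane of $\operatorname{aff}F_i$ that meets $F_i$ and misses its vertices. Theorem 3 in $\operatorname{aff}F_i$ gives faces $A,B$ of $F_i$ strictly on opposite sides of $H_m$ with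
$$(\dim A+1)+(\dim B+1)=\dim F_i+1$$
and with $F_i$ as the smallest face of $F_i$ containing both. Replace $F_i$ by $A$ and $B$, which are faces of $P$. We check the three claims.

The sum in (1) is unchanged.

If a face $F$ of $P$ contains all new faces, then for each replaced $F_i$ the set $F\cap F_i$ is a face of $F_i$ containing $A$ and $B$, so it equals $F_i$. Thus $F$ contains all old faces, and $F=P$ by the induction hypothesis.

Every new face is convex and misses $H_1,\dots,H_m$, so it lies in one cell. New faces coming from different $F_i$ already lie in different cells of $H_1,\dots,H_{m-1}$. The two coming from the same $F_i$ are separated by $H_m$. $\square$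

*Proof of Theorem 2, assuming Theorem 3.* Let $m$ cuts, given by hyperplanes $H_1,\dots,H_m$, cover all edges of $P$, and take $F_1,\dots,F_N$ from Theorem 4. If some $\dim F_i\ge1$, then $F_i$ contains an edge of $P$, and this edge lies inside a cell, so it is missed by all $H_j$. This is a contradiction. So every $F_i$ is a vertex, and (1) reads $N=d+1$. The $F_i$ lie in distinct cells and there are at most $2^m$ cells, so $d+1\le2^m$. Together with Proposition 1 this is Theorem 2. $\square$

The proof shows more than the bound, namely what remains of "distinct vertices lie in distinct cells".

**Corollary 5.** If hyperplanes missing the vertices of $P$ cut all edges of $P$, then at least $d+1$ cells of the arrangement contain vertices of $P$. One can even choose $d+1$ vertices, in distinct cells, that do not all lie in one facet.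

For the square with its two corner cuts, the three cells contain, for instance, the vertices $(0,0)$, $(1,0)$, $(1,1)$, which do not lie on a common edge.

## 4. Looking for the pair $(A,B)$

It remains to prove Theorem 3. For $d=1$ the two end points are $A$ and $B$. For $d=2$, the vertices of the polygon on each side of $H$ form a path, and since there are at least three vertices, one of the two paths contains an edge. Take this edge as $B$ and any vertex on the other side as $A$. The smallest face containing an edge and a vertex off it is the polygon.

In general the vertices on one side do not span a face on that side. Split a hexagon by a line into $3+3$ vertices. The smallest face containing three consecutive vertices is the hexagon, which is cut. Nor can one look near a single vertex: at the middle vertex of the three, both edges are uncut, yet the face they span is cut.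

Nor will an arbitrary pair of the right dimensions do. Take the prism over a convex pentagon, with bottom vertices $v_1,\dots,v_5$ at height $z=0$ and top vertices $w_1,\dots,w_5$ at height $z=1$, where $w_i$ lies above $v_i$. Choose an affine function $a$ of the horizontal coordinates with $a>0$ at $v_1,v_2,v_3$ and $a<0$ at $v_4,v_5$, and put $\ell=a-sz$ with $s$ larger than all values of $a$ at the vertices. Then $\ell>0$ exactly at $v_1,v_2,v_3$. The edges $v_1v_2$ and $v_4v_5$ are on opposite sides and $1+1=d-1$, but their join is the bottom pentagon. The pair $v_1v_2$, $w_4w_5$ does satisfy the theorem: no facet contains all four of its vertices.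

So do not search for one pair: take all pairs of faces $(A,B)$ on opposite sides at once and study the map $(A,B)\mapsto A\vee B$. The pairs are the cells $A\times B$, of dimension $\dim A+\dim B$, of a product complex $Y$. The pairs whose join is a *proper* face form a subcomplex $X$. Each such join is a proper face cut by $H$, and the proper faces cut by $H$ correspond to the proper faces of the $(d-1)$-polytope $P\cap H$, whose boundary is a sphere $S^{d-2}$. If $Y$ has no holes while $X$ looks like $S^{d-2}$, then $Y$ must contain a $(d-1)$-dimensional cell outside $X$ to fill the sphere, and such a cell is the pair we want.

Here is the case of a square $a,b,c,e$ (cyclic) with $a,b$ on one side and $c,e$ on the other. Then $Y=ab\times ce$ is itself a square. Pairs with proper join are $(a,e)$, with join the edge $ae$, and $(b,c)$, with join $bc$. So $X$ consists of two opposite corners of $Y$, a copy of $S^0$. Since $Y$ is connected and $X$ is not, $Y$ has a $1$-cell outside $X$, for example $a\times ce$, the vertex $a$ together with the edge $ce$.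

To carry this out we need two things: that each side is contractible, for $P$ and also for its faces, and a tool for comparing $X$ with the sphere.

## 5. Faces, order complexes, and the fiber lemma

We use these standard facts on polytopes.

1. If a polytope is given by finitely many affine inequalities $f_i\ge0$, its faces are the nonempty sets obtained by turning some of the inequalities into equalities. Hence, for a polytope $G$ and an affine function $\ell$, the faces of $G\cap\{\ell\ge0\}$ are the nonempty sets of the form $A\cap\{\ell\ge0\}$ or $A\cap\{\ell=0\}$ with $A$ a face of $G$, and the faces of $G\cap\{\ell=0\}$ are the nonempty sets $A\cap\{\ell=0\}$.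
2. A nonempty intersection of faces is a face. The faces of a face $F$ of $P$ are the faces of $P$ contained in $F$. Every proper face is the intersection of the facets containing it.
3. Each point of $P$ lies in the relative interior of exactly one face, which is the smallest face containing the point. Hence if $S\subseteq A$ contains a point of $\operatorname{relint}A$, then $A$ is the smallest face containing $S$.
4. A face is the convex hull of its vertices. An $n$-polytope has faces of every dimension $0,\dots,n$. For $n\ge1$ its boundary is homeomorphic to $S^{n-1}$.

From now on $\ell$ is an affine function that is nonzero at all vertices of the polytopes considered.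

**Definition (crossing; the two sides).** A polytope $G$ is *crossing* if it has vertices with $\ell>0$ and vertices with $\ell<0$. Let $K^+(G)$ and $K^-(G)$ be the polyhedral complexes of all faces of $G$ contained in $\{\ell>0\}$ and in $\{\ell<0\}$, respectively.

Since $\ell\ne0$ at the vertices, $G$ meets $\{\ell=0\}$ if and only if $G$ is crossing. For example, on the cube $[0,1]^3$ let $\ell=\tfrac32-x-y-2z$. It is positive exactly at $000,100,010$. So $K^+$ is a path with two edges. The complex $K^-$ consists of the facet $z=1$ and its faces, together with the vertex $110$ and the edge from $110$ to $111$. It is a square with an edge dangling from it.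

We note a simple fact. If $G$ is crossing, then
$$\operatorname{relint}G\ \text{ meets each of }\ \{\ell>0\},\ \{\ell=0\},\ \{\ell<0\}. \tag{2}$$
Indeed, move a vertex with $\ell>0$ slightly toward a point of $\operatorname{relint}G$. The result is in $\operatorname{relint}G$ and still has $\ell>0$. The same works for $\ell<0$, and on the segment between the two points there is a point of $\operatorname{relint}G$ with $\ell=0$. Consequently $G\cap\{\ell=0\}$ is a polytope of dimension $\dim G-1$, and $G\cap\{\ell\ge0\}$ has dimension $\dim G$.

**Definition (order complex).** The *order complex* $\Delta(\mathcal P)$ of a finite poset $\mathcal P$ is the simplicial complex whose vertices are the elements of $\mathcal P$ and whose simplices are the nonempty chains. Topological terms applied to $\mathcal P$ refer to $\Delta(\mathcal P)$.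

If $\mathcal P$ is the face poset of a polyhedral complex $X$, then $\Delta(\mathcal P)$ is the barycentric subdivision of $X$, so it is homeomorphic to $|X|$. For a segment with ends $a,b$ the poset is $\{a,b,ab\}$, the maximal chains are $a<ab$ and $b<ab$, and $\Delta$ is the segment divided at its midpoint. If $\mathcal P$ has a maximum, then $\Delta(\mathcal P)$ is a cone with this element as apex, so $\mathcal P$ is contractible. We write $\mathcal Q_{\le q}$ for $\{q'\in\mathcal Q: q'\le q\}$.

**Lemma 6 (Quillen's fiber lemma; D. Quillen, Adv. Math. 28 (1978), Prop. 1.6).** Let $f:\mathcal P\to\mathcal Q$ be an order preserving map of finite posets. If $f^{-1}(\mathcal Q_{\le q})$ is contractible for every $q\in\mathcal Q$, then $f$ is a homotopy equivalence.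

In the square above, take $f(A,B)=A\vee B$ from $\{(a,e),(b,c)\}$ to $\{ae,bc\}$. Each fiber is one point, and both sides are two points.

A subcomplex $L$ of a simplicial complex $K$ is *full* if every simplex of $K$ all of whose vertices are in $L$ belongs to $L$. For instance, in the boundary of a triangle, the two ends of one edge without that edge do not form a full subcomplex, but the edge with its ends does. The order complex of a subposet is always full in the order complex of the poset.

**Lemma 7 (Munkres, *Elements of Algebraic Topology*, Lemma 70.1).** Let $L$ be a full subcomplex of a finite simplicial complex $K$, and let $M$ be the full subcomplex spanned by the vertices of $K$ not in $L$. Then $|K|\setminus|L|$ deformation retracts onto $|M|$.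

*Proof.* Let $x\in|K|\setminus|L|$ have barycentric coordinates $x_v$, and put $s(x)=\sum_{v\notin L}x_v$. If $s(x)=0$, all vertices of the smallest simplex containing $x$ are in $L$, and by fullness the simplex is in $L$, a contradiction. So $s(x)>0$, and $r(x)=\sum_{v\notin L}\frac{x_v}{s(x)}\,v$ is a point of $|M|$ in the same closed simplex as $x$. The homotopy $(1-t)x+t\,r(x)$ is continuous and fixes $|M|$. The coordinates of its points at vertices outside $L$ have sum $(1-t)s(x)+t>0$, so it stays off $|L|$. $\square$

## 6. Each side of a crossing polytope is contractible

**Lemma 8.** If $G$ is crossing, then $K^+(G)$ and $K^-(G)$ are contractible.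

The difficulty is that $K^+(G)$ contains only the faces lying entirely in $\{\ell>0\}$. The truncated polytope $G\cap\{\ell\ge0\}$ is easy to handle, but it also has pieces of crossing faces. The plan is to handle the truncated polytope geometrically and then discard these pieces with the fiber lemma, using induction for the crossing faces.

*Proof.* Replacing $\ell$ by $-\ell$, we see that it suffices to treat $K^+$. We use induction on $g=\dim G\ge1$. If $g=1$, then $K^+(G)$ is a single vertex. Let $g\ge2$, and put
$$Q=G\cap\{\ell\ge0\},\qquad R=G\cap\{\ell=0\}.$$
By (2), $Q$ is a $g$-polytope, and $R$ is a face of it of dimension $g-1$, that is, a facet. Let $\mathcal U$ be the poset of proper faces of $Q$ not contained in $R$. Interiors and boundaries of $Q$ are taken in $\operatorname{aff}G$.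

**Step 1: from the poset $\mathcal U$ to a space.** We show $\Delta(\mathcal U)\simeq\partial Q\setminus R$. The order complex of all proper faces of $Q$ is the barycentric subdivision of $\partial Q$. The faces contained in $R$ are the faces of the polytope $R$, including $R$ itself, and they span a full subcomplex, the barycentric subdivision of $R$, with underlying set $R$. The remaining vertices are the elements of $\mathcal U$, and they span $\Delta(\mathcal U)$. Lemma 7 gives the claim.

**Step 2: $\partial Q\setminus R$ is contractible.** We project it from a point $z$ just outside $R$ onto $\operatorname{relint}R$. Let $f_1,\dots,f_n\ge0$ be the inequalities in $\operatorname{aff}G$ of the facets of $Q$ other than $R$, so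
$$Q=\{\ell\ge0,\ f_1\ge0,\dots,f_n\ge0\}.$$
A point of $Q$ lies in $\operatorname{relint}R$ exactly when $R$ is the only facet containing it, so
$$\operatorname{relint}R=\{\ell=0,\ f_1>0,\dots,f_n>0\}. \tag{3}$$
Start at a point of $\operatorname{relint}R$ and move slightly to the side $\ell<0$ within $\operatorname{aff}G$. This gives a point $z$ with $\ell(z)<0$ and $f_i(z)>0$ for all $i$.

Let $y\in\partial Q\setminus R$. Then $\ell(y)>0>\ell(z)$, so the segment $zy$ contains exactly one point $x$ with $\ell(x)=0$, and it is an interior point of the segment:
$$x=z+t\,(y-z),\qquad t=\frac{-\ell(z)}{\ell(y)-\ell(z)}\in(0,1).$$
Since $f_i(z)>0$ and $f_i(y)\ge0$, we have $f_i(x)>0$ for all $i$. By (3), $x\in\operatorname{relint}R$. The formula shows that $x$ depends continuously on $y$.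

Conversely, let $x\in\operatorname{relint}R$ and follow the ray $z+s(x-z)$, $s\ge0$. For $s<1$ it has $\ell<0$, so it is outside $Q$. For $s>1$ it has $\ell>0$, and
$$f_i\bigl(z+s(x-z)\bigr)=f_i(z)\Bigl[1-s\Bigl(1-\frac{f_i(x)}{f_i(z)}\Bigr)\Bigr].$$
Put $\mu(x)=\max_i\bigl(1-f_i(x)/f_i(z)\bigr)$. Since all $f_i(x)>0$, $\mu(x)<1$. If $\mu(x)\le0$, all the $f_i$ would stay nonnegative on the whole ray and $Q$ would be unbounded, so $\mu(x)>0$. Hence, for $1<s<1/\mu(x)$, all inequalities are strict and the ray is in the interior of $Q$. At $s=1/\mu(x)>1$ it reaches a boundary point, with $\ell>0$, and beyond that it is outside $Q$. So the ray contains exactly one point of $\partial Q\setminus R$, namely $z+\mu(x)^{-1}(x-z)$, and this depends continuously on $x$.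

The two maps are inverse to each other, since both move points along rays from $z$. So $\partial Q\setminus R$ is homeomorphic to the nonempty convex set $\operatorname{relint}R$, which is contractible. With Step 1, $\mathcal U$ is contractible.

**Step 3: $\mathcal U$ in terms of faces of $G$.** This step makes $\mathcal U$ comparable with $K^+(G)$. We claim that $A\mapsto A\cap\{\ell\ge0\}$ is an isomorphism onto $\mathcal U$ from the poset
$$\mathcal U'=\{A:\ A\text{ a proper face of }G\text{ meeting }\{\ell>0\}\}.$$
By fact 1, every face of $Q$ is of the form $A\cap\{\ell\ge0\}$ or $A\cap\{\ell=0\}$. It is not contained in $R$ exactly when it is of the first form with $A$ meeting $\{\ell>0\}$. If $A=G$, we get $Q$. If $A$ is a proper face of $G$, then $\dim A<g$ and we get a proper face of $Q$. So the map is onto $\mathcal U$. If $A$ meets $\{\ell>0\}$ at $p$, move $p$ slightly toward a point of $\operatorname{relint}A$. This gives a point of $\operatorname{relint}A$ with $\ell>0$. By fact 3, $A$ is the smallest face of $G$ containing $A\cap\{\ell\ge0\}$. So $A$ is recovered from its image, and both the map and its inverse preserve inclusions.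

Each $A\in\mathcal U'$ has a vertex with $\ell>0$, so it either belongs to $K^+(G)$ or is crossing. Conversely, every member of $K^+(G)$ is in $\mathcal U'$, being proper because $G$ is crossing.

**Step 4: discarding the crossing faces.** We apply Lemma 6 to the inclusion $K^+(G)\hookrightarrow\mathcal U'$. The fiber over $A\in\mathcal U'$ is $\{B\in K^+(G):B\subseteq A\}$. If $A\in K^+(G)$, the fiber has maximum $A$, so it is contractible. If $A$ is crossing, the fiber consists of all faces of $A$ contained in $\{\ell>0\}$, so it is $K^+(A)$. Here $1\le\dim A<g$, so it is contractible by induction. Lemma 6 gives $K^+(G)\simeq\mathcal U'\cong\mathcal U$, and $\mathcal U$ is contractible. $\square$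

In the cube example this says that the square with a dangling edge is contractible, as one sees directly.

## 7. Proper joins form a sphere: proof of Theorem 3

For $d=1$ take the two end points. Let $d\ge2$ and $H=\{\ell=0\}$. Since $H$ meets $P$ and misses its vertices, $P$ is crossing.

**Step 1: the complex of all pairs.** We set up $Y$ and $X$. Let $Y=|K^+(P)|\times|K^-(P)|$. It is a polyhedral complex with cells $A\times B$, where $A\in K^+(P)$ and $B\in K^-(P)$, and $\dim(A\times B)=\dim A+\dim B$. By Lemma 8 both factors are contractible, so $Y$ is contractible. Let
$$X=\bigcup\{A\times B:\ A\in K^+(P),\ B\in K^-(P),\ A\vee B\ne P\}.$$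
The faces of $A\times B$ are the products $A'\times B'$ of faces $A'\subseteq A$ and $B'\subseteq B$, and then $A'\vee B'\subseteq A\vee B$. So $X$ is a subcomplex of $Y$ whose cells are exactly the $A\times B$ with $A\vee B\ne P$. Let $\mathcal X$ be its face poset, the set of these pairs $(A,B)$ ordered componentwise.

**Step 2: the proper crossing faces form a sphere.** This identifies the target of the join map. Let $\mathcal C$ be the poset of proper crossing faces of $P$. We claim that $C\mapsto C\cap H$ is an isomorphism from $\mathcal C$ onto the poset of proper faces of the $(d-1)$-polytope $P\cap H$.

By fact 1, every face of $P\cap H$ is $C\cap H$ for a face $C$ of $P$. This $C$ meets $H$, so it is crossing. Conversely, for a crossing face $C$ the set $C\cap H$ is nonempty, so it is a face of $P\cap H$. By (2), $H$ meets $\operatorname{relint}C$, and by fact 3, $C$ is the smallest face of $P$ containing $C\cap H$. So the crossing faces of $P$, with $P$ included, correspond bijectively to the faces of $P\cap H$, with inclusions preserved in both directions. The face $P$ corresponds to $P\cap H$. This proves the claim, and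
$$\Delta(\mathcal C)\cong\partial(P\cap H)\cong S^{d-2}.$$

**Step 3: the join map is a homotopy equivalence.** This transfers the sphere to $X$. Define $\varphi:\mathcal X\to\mathcal C$ by $\varphi(A,B)=A\vee B$. The face $A\vee B$ is proper by the definition of $X$, and it is crossing because it contains $A$ and $B$. The map preserves order. For $G\in\mathcal C$, the relation $A\vee B\subseteq G$ means exactly $A\subseteq G$ and $B\subseteq G$, and pairs with this property automatically have $A\vee B\ne P$ because $G\ne P$. Hence
$$\varphi^{-1}(\mathcal C_{\le G})=\{(A,B):\ A\in K^+(G),\ B\in K^-(G)\}.$$
This is the face poset of the product complex $|K^+(G)|\times|K^-(G)|$. Since $G$ is crossing, Lemma 8 shows that both factors are contractible, so the fiber is contractible. By Lemma 6, $X\simeq\Delta(\mathcal C)\cong S^{d-2}$.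

**Step 4: a cell outside $X$.** We now show that filling the sphere forces a cell of the right dimension. The exact sequence of the pair $(Y,X)$ contains
$$H_{d-1}(Y,X)\ \to\ \tilde H_{d-2}(X)\cong\mathbb Z\ \to\ \tilde H_{d-2}(Y)=0,$$
where the last group vanishes because $Y$ is contractible. So the first map is onto $\mathbb Z$, and $H_{d-1}(Y,X)\ne0$. By cellular homology, $H_{d-1}(Y,X)$ is computed from a chain complex whose group in degree $d-1$ is free on the $(d-1)$-cells of $Y$ not in $X$. If there were no such cell, the homology in this degree would be zero. So there is a $(d-1)$-cell $A\times B$ of $Y$ not in $X$. It satisfies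
$$\dim A+\dim B=d-1,\qquad A\vee B=P,$$
and $A\subset\{\ell>0\}$, $B\subset\{\ell<0\}$. This proves Theorem 3, and with it Theorem 4, Theorem 2 and Corollary 5. $\square$

In the prism of Section 4, the crossing facets are the bottom and the four side quadrilaterals over $v_1v_2$, $v_2v_3$, $v_3v_4$, $v_5v_1$. So $P\cap H$ is a pentagon and $X\simeq S^1$. The fiber over the bottom facet is the product of the path $v_1v_2v_3$ with the edge $v_4v_5$. So $X$ contains the $2$-cell $v_1v_2\times v_4v_5$, the bad pair we met. The $2$-cell $v_1v_2\times w_4w_5$ is outside $X$.

## 8. Meeting all $k$-faces with hyperplanes of bounded rank

Theorem 4 gives more when we look at $k$-faces instead of edges and count cells more carefully. Write $c(m,r)=\sum_{i=0}^r\binom mi$. Then $c(m,r)\le2^m$, with equality if $m\le r$, and Pascal's rule gives $c(m,r)=c(m-1,r)+c(m-1,r-1)$ for $m,r\ge1$.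

**Lemma 9 (classical count; Schläfli; Buck, Amer. Math. Monthly 50 (1943); Zaslavsky 1975).** An arrangement of $m$ hyperplanes in a Euclidean space whose normals span a space of dimension at most $r$ has at most $c(m,r)$ cells. A simple arrangement of $m$ hyperplanes in $\mathbb R^r$, $r\ge1$ (any $j\le r$ of them meet in a flat of dimension $r-j$, and no $r+1$ have a common point), has exactly $c(m,r)$ cells.

*Proof.* We use induction on $m$. For $m=0$ there is one cell, and $c(0,r)=1$. Let $m\ge1$. Then $r\ge1$, since normals are nonzero. If $H_m$ equals an earlier hyperplane, it adds no cells, and $c(m-1,r)\le c(m,r)$. Otherwise adding $H_m$ to the first $m-1$ hyperplanes splits each cell that it meets into two and leaves the others alone. The cells it meets correspond to the cells of the arrangement $H_j\cap H_m$ ($j<m$) inside $H_m$. Each $H_j\cap H_m$ is empty or a hyperplane of $H_m$. In the latter case its normal is the orthogonal projection of the normal of $H_j$ to the direction space of $H_m$. This projection kills the normal of $H_m$, so the new normals have rank at most $r-1$. By induction the number of cells is at most $c(m-1,r)+c(m-1,r-1)=c(m,r)$.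

If the arrangement is simple and $r\ge2$, the sets $H_j\cap H_m$ form a simple arrangement of $m-1$ hyperplanes in $H_m\cong\mathbb R^{r-1}$, and equality holds throughout. If $r=1$, then $H_m$ is a point different from the others, it splits one cell, and $c(m-1,0)=1$. $\square$

Simple arrangements exist for all $m$ and $r$. For $x\in\mathbb R^r$ put $p_x(t)=t^r+x_rt^{r-1}+\dots+x_2t+x_1$, choose distinct reals $t_1,\dots,t_m$, and let $h_j=\{x:p_x(t_j)=0\}$. The normals $(1,t_j,\dots,t_j^{r-1})$ of any $r$ or fewer of these are linearly independent (Vandermonde). A monic polynomial of degree $r$ does not have $r+1$ roots, so no $r+1$ of the $h_j$ have a common point.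

**Theorem 10.** Let $1\le k\le d$ and $1\le r\le d$. Suppose $m$ hyperplanes miss all vertices of the $d$-polytope $P$, every $k$-face of $P$ meets at least one of them, and their normals span a space of dimension at most $r$. Then
$$\sum_{i=0}^r\binom mi\ \ge\ \frac{d+1}{k}. \tag{4}$$
For each $d,k,r$, the least $m$ satisfying (4) is attained by $P=T^d$.

In particular, at least $\lceil\log_2\frac{d+1}k\rceil$ hyperplanes are needed to meet all $k$-faces of any $d$-polytope, with equality for the simplex; the case $k=1$ is Theorem 2. For $r=1$ and $k=1$, at least $d$ parallel hyperplanes are needed to cut all edges.

*Proof.* **Step 1: the bound.** We count cells against the faces of Theorem 4. Take $F_1,\dots,F_N$ from that theorem. A face $F_i$ of dimension at least $k$ would contain a $k$-face, and this would lie in one cell and meet no hyperplane. So $\dim F_i\le k-1$ for all $i$, and (1) gives $d+1\le kN$. The $F_i$ lie in distinct cells, so $N\le c(m,r)$ by Lemma 9. This is (4).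

For sharpness, let $m$ be the least number satisfying (4). It exists because $c(m,r)\ge1+m$, and $m\ge1$ because $(d+1)/k>1=c(0,r)$.

**Step 2: sharpness if $m\le r$.** Here sign vectors can be prescribed freely, as in Proposition 1. We have $c(m,r)=2^m$, so $k2^m\ge d+1$, and we can assign to the vertices of $T^d$ sign vectors in $\{+,-\}^m$, each used at most $k$ times. For each $j$ choose an affine function $\ell_j$ taking at the vertices values with the prescribed $j$-th signs and pairwise distinct absolute values. It is not constant. The hyperplanes $\{\ell_j=0\}$ miss the vertices, and their normals have rank at most $m\le r$. A $k$-face has $k+1$ vertices, which do not all have the same sign vector, so some $\ell_j$ changes sign on it and $\{\ell_j=0\}$ meets it.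

**Step 3: sharpness if $m>r$.** Here we pull back a simple arrangement from $\mathbb R^r$. Let $h_1,\dots,h_m$ be a simple arrangement in $\mathbb R^r$. It has exactly $c(m,r)\ge(d+1)/k$ open cells, so we can choose $d+1$ points in the cells, at most $k$ in each. There are $d+1\ge r+1$ points. The tuples of $d+1$ points that affinely span $\mathbb R^r$ are dense, since the tuples that do not are contained in the zero set of a nonzero polynomial (an $r\times r$ determinant of differences). As the cells are open, a small perturbation makes our points affinely span $\mathbb R^r$ without leaving their cells.

Let $\alpha:E^d\to\mathbb R^r$ be the affine map sending the vertices of $T^d$ to these points. It is surjective, so the sets $H_j=\alpha^{-1}(h_j)$ are hyperplanes. They miss the vertices of $T^d$. Their normals lie in the image of the transpose of the linear part of $\alpha$, so they have rank at most $r$. The $k+1$ vertices of a $k$-face do not all map into one cell, so some $h_j$ separates the images of two of them. Then $H_j$ separates these two vertices and meets the face.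

**Step 4: the special cases.** We read off the two statements after the theorem. Any hyperplanes in $E^d$ have normals of rank at most $d$, so we may take $r=d$. Then $2^m\ge c(m,d)\ge(d+1)/k$, which gives $m\ge m_0:=\lceil\log_2\frac{d+1}k\rceil$. For equality, note that $m_0\le\lceil\log_2(d+1)\rceil\le d$, so $c(m,d)=2^m$ for all $m\le m_0$, and the least $m$ satisfying (4) with $r=d$ is $m_0$. It is attained by the simplex. For $r=1$, $k=1$, (4) says $1+m\ge d+1$. $\square$

## 9. One hyperplane and the faces of middle dimension

Section 2 asked whether one hyperplane always misses a $2$-face of a $4$-polytope. Theorem 3 answers this in every dimension.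

**Corollary 11.** A hyperplane missing the vertices of a $d$-polytope $P$ never meets all $\lfloor d/2\rfloor$-faces of $P$. This is sharp: if a hyperplane $H$ splits the vertices of $T^d$ as evenly as possible, it meets every face of dimension $\lfloor d/2\rfloor+1$.

*Proof.* If the hyperplane misses $P$, it misses all faces. Otherwise take $A,B$ from Theorem 3. Since $\dim A+\dim B=d-1$, one of them has dimension at least $\frac{d-1}2$, hence at least $\lceil\frac{d-1}2\rceil=\lfloor\frac d2\rfloor$. So it contains a $\lfloor d/2\rfloor$-face, which the hyperplane misses.

For the simplex, note first that $\lfloor d/2\rfloor+1\le d$ for $d\ge1$, so such faces exist. One of them has $\lfloor d/2\rfloor+2$ vertices. Each side of $H$ contains at most $\lceil\frac{d+1}2\rceil=\lfloor\frac d2\rfloor+1$ vertices, so the face has vertices on both sides and $H$ meets it. $\square$
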